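\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}


\title{The coefficient spaces of bases of $C[0,1]$}

\begin{abstract}
The coefficient space of a Schauder basis of a Banach space $X$ is the closed linear span in $X^*$ of its coefficient functionals. We show that the coefficient spaces of bases of $C[0,1]$ form exactly $2^{\aleph_0}$ isomorphism classes. We also describe these spaces: up to isomorphism they are the infinite-dimensional kernels of surjections from $L^1[0,1]$ onto $\mathcal L_1$-spaces. For a countably infinite compact metric space $K$, the isomorphism classes of coefficient spaces of $C(K)$ correspond bijectively to those of separable infinite-dimensional $\mathcal L_1$-spaces. Consequently, for every infinite compact metric space $K$, the space $C(K)$ has exactly $2^{\aleph_0}$ coefficient spaces up to isomorphism. In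 particular, this holds for $c_0$.
\end{abstract}

\section{Introduction}

\subsection{The question}
A sequence $(x_n)$ in a Banach space $X$ is a (Schauder) \emph{basis} if every $x\in X$ has a unique norm convergent expansion $x=\sum_n a_nx_n$ with scalar coefficients. The coefficients $a_n=f_n(x)$ are then continuous linear functionals of $x$, with $f_i(x_n)=\delta_{i,n}$. They are called the \emph{coefficient functionals} of the basis, and their closed linear span $[f_n]\subset X^*$ is its \emph{coefficient space}.

Let $P_nx=\sum_{i\le n}f_i(x)x_i$ be the partial sum projections. Then $P_n^*x^*=\sum_{i\le n}x^*(x_i)f_i$, the norms $\|P_n^*\|$ are bounded, and $P_n^*f_i=f_i$ for $n\ge i$. Hence $[f_n]$ is exactly the set of those $x^*\in X^*$ for which $P_n^*x^*\to x^*$ in norm, and so it measures how much of the dual the basis reaches in norm. For the unit vector basis of $c_0$ it is the whole dual $\ell_1$. For $X=C[0,1]$ it can never be the whole dual, because $X^*=M[0,1]$ is not separable while $[f_n]$ is. It is then natural to ask which separable subspaces of $M[0,1]$ occur. We identify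 two coefficient spaces when they are linearly isomorphic as Banach spaces.

Two candidates come to mind: $L^1[0,1]$, the measures with a density, and $\ell_1$, spanned by countably many point masses. It is known that Pe\l czy\'nski's universal basis for $C[0,1]$ \cite{PelUniv} has coefficient space isomorphic to $\ell_1$, and that some basis of $C[0,1]$ has a coefficient space isomorphic to neither $L^1[0,1]$ nor $\ell_1$. How many are there altogether? This is Problem~3 of \cite{Curious}. One might expect a short list. We show that the number is the largest possible.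

\begin{theorem}\label{thm:count}
The set of isomorphism classes of coefficient spaces of bases of $C[0,1]$ has cardinality exactly $2^{\aleph_0}$.
\end{theorem}

The method also describes the coefficient spaces. Write $L_1$ for $L^1[0,1]$. A Banach space $E$ is an \emph{$\mathcal L_1$-space} if, for some $\lambda$, every finite-dimensional subspace of $E$ lies in a finite-dimensional $F\subset E$ whose Banach--Mazur distance $d(F,\ell_1^{\dim F})$ is at most $\lambda$. Finite-dimensional spaces, including $\{0\}$, are allowed.

\begin{theorem}\label{thm:C01}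
A Banach space $Y$ is isomorphic to the coefficient space of some basis of $C[0,1]$ if and only if $\dim Y=\infty$ and $Y$ is isomorphic to a closed subspace $V$ of $L_1$ such that $L_1/V$ is an $\mathcal L_1$-space.
\end{theorem}

In other words, the coefficient spaces of $C[0,1]$ are, up to isomorphism, precisely the infinite-dimensional kernels of surjections from $L_1$ onto $\mathcal L_1$-spaces. For countable compact spaces the role of $L_1$ is taken over by $\ell_1$.

\begin{theorem}\label{thm:countable}
For a separable infinite-dimensional $\mathcal L_1$-space $E$, infinite-dimensional kernels of surjections $\ell_1\to E$ exist, and they are all isomorphic. Denote this space by $\mathcal N(E)$. Let $K$ be a countably infinite compact metric space. Up to isomorphism, the coefficient spaces of bases of $C(K)$ are exactly the spaces $\mathcal N(E)$, and $\mathcal N(E)\cong\mathcal N(E')$ if and only if $E\cong E'$. They are thus in bijection with the isomorphism classes of separable infinite-dimensional $\mathcal L_1$-spaces.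
\end{theorem}

\begin{corollary}\label{cor:allK}
For every infinite compact metric space $K$, in particular for $C(\omega+1)\cong c_0$, the number of non-isomorphic coefficient spaces of $C(K)$ is exactly $2^{\aleph_0}$.
\end{corollary}

\subsection{The method}
The upper bound in Theorem~\ref{thm:count} is a count of sequences. The lower bound has two parts.

\emph{Producing coefficient spaces.} A basis and its coefficient functionals can exchange roles: if $(y_n)$ is a basis of $Y$ with coefficient functionals $y_n^*$, then $(y_n^*)$ is a basis of $\Gamma=[y_n^*]$ with coefficient space isomorphic to $Y$ (Lemma~\ref{lem:transfer}). It therefore suffices to find many spaces $Y$ having a basis with $[y_n^*]\cong C[0,1]$. In Section~\ref{sec:construction} we find such a basis whenever $Y=\{(z,f): Qz=Sf\}$ is the pullback of an operator $S:L_1\to E$ into a separable $\mathcal L_1$-space $E$ and a suitably chosen surjection $Q$ onto $E$, defined on a copy of $\ell_1$ if $E\ne\{0\}$. The basic mechanism is already visible in a basis of $c_0$ whose coefficient space is a hyperplane of $\ell_1$ (Example~\ref{ex:summing}).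

\emph{Telling them apart.} We take $E=L_1$ and let $S$ be multiplication by a function with values $2^{-j^2}$, $j\in J$, where $J\subset\mathbb N$ is infinite. In Section~\ref{sec:count} we show that the pullback $Y_J$ determines $J$ up to a finite set. An isomorphism $Y_J\to Y_I$ and its inverse extend to operators between the ambient spaces, which are copies of $\ell_1\oplus_1L_1$. We apply these extensions to normalized weakly null sequences in the ambient space of $Y_J$ that stay at distance $2^{-j^2}$ from $Y_J$, and show that they can survive only if $I$ contains an element comparable to $j$. The summand $\ell_1$ does not interfere, because its weakly null sequences are norm null.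

Theorems~\ref{thm:C01} and~\ref{thm:countable} are proved in Sections~\ref{sec:class} and~\ref{sec:countable}, using the duality between $\mathcal L_1$-spaces and injective spaces.

\section{Conventions and facts used}

Scalars are real or complex, and $\mathbb F$ is the scalar field. ``Operator'' means bounded linear operator, $\cong$ means linearly isomorphic, $\oplus_1$ and $(\oplus\,\cdot)_1$ denote $\ell_1$-sums, $\oplus_\infty$ and $(\oplus\,\cdot)_\infty$ are $\ell_\infty$-sums, and $(\oplus\,\cdot)_{c_0}$ consists of the sequences whose norms tend to $0$. We realize $L_1$ as $L_1(\Delta,\mu)$, where $\Delta=\{0,1\}^{\mathbb N}$ carries the product probability measure $\mu$; this space is isometric to $L^1[0,1]$. Its dual is $L_\infty=L_\infty(\Delta,\mu)$ with the bilinear pairing $\int hf\,d\mu$.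

A Banach space $Z$ is \emph{injective} if every operator from a subspace of a Banach space into $Z$ extends to the whole space. Then $Z$ is complemented in every Banach space containing it isomorphically. Complemented subspaces and finite direct sums of injective spaces are injective. For a closed subspace $V\subset W$ we identify $V^\perp$ with $(W/V)^*$ and $V^*$ with $W^*/V^\perp$.

We use the following facts.
\begin{itemize}
\item[(F1)] (Milutin) $C(K)\cong C[0,1]$ for every uncountable compact metric space $K$.
\item[(F2)] $L_\infty(\nu)$ for a finite measure $\nu$, and $\ell_\infty$-sums of such spaces, are injective.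
\item[(F3)] $L_1(\nu)$-spaces are complemented in their biduals and are $\mathcal L_1$-spaces. The space $\ell_1$ has the \emph{Schur property}: weakly null sequences are norm null. It also has the \emph{lifting property}: if $q:W\to E$ is a surjection, every operator $T:\ell_1\to E$ has the form $T=qR$ with an operator $R:\ell_1\to W$.
\item[(F4)] (Lindenstrauss--Rosenthal \cite{LR}) $V$ is an $\mathcal L_1$-space if and only if $V^*$ is injective.
\item[(F5)] (Pe\l czy\'nski \cite{PelProj}) Infinite-dimensional complemented subspaces of $C(K)$ contain $c_0$. Infinite-dimensional complemented subspaces of $\ell_1$ are isomorphic to $\ell_1$.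
\item[(F6)] (Bessaga--Pe\l czy\'nski \cite{BP}) If $V^*$ contains a subspace isomorphic to $c_0$, then $V$ has a complemented subspace isomorphic to $\ell_1$.
\item[(F7)] (Sobczyk) Every subspace isomorphic to $c_0$ of a separable Banach space is complemented.
\item[(F8)] (Johnson--Rosenthal--Zippin \cite{JRZ}) If $X^*$ has a basis, then $X$ has a basis whose coefficient functionals form a basis of $X^*$.
\end{itemize}
Among these, Theorem~\ref{thm:count} needs only (F1)--(F3).

\begin{lemma}\label{lem:transfer}
\begin{itemize}
\item[(a)] If $\theta:X\to X'$ is an isomorphism and $(x_n)$ is a basis of $X$, then $(\theta x_n)$ is a basis of $X'$ with isomorphic coefficient space.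
\item[(b)] If $X$ and $X'$ have bases with coefficient spaces $Y$ and $Y'$, then $X\oplus X'$ has a basis with coefficient space isomorphic to $Y\oplus Y'$.
\item[(c)] Let $(y_n)$ be a basis of $Y$ with coefficient functionals $y_n^*$. Then $(y_n^*)$ is a basis of $\Gamma=[y_n^*]\subset Y^*$, and its coefficient space is isomorphic to $Y$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The coefficient functionals of $(\theta x_n)$ are the images of those of $(x_n)$ under the isomorphism $(\theta^{-1})^*$. (b) Interleave the two bases; the coefficient functionals are $(f_1,0),(0,f_1'),(f_2,0),\dots$, and their closed span is $Y\oplus Y'$.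

(c) Let $S_n$ be the partial sum projections of $(y_n)$ and $M=\sup_n\|S_n\|$. The operators $S_n^*$ are bounded by $M$ and satisfy $S_n^*y_m^*=y_m^*$ for $m\le n$ and $S_n^*y_m^*=0$ for $m>n$. Thus $S_n^*\to I$ pointwise on the span of $(y_m^*)$, hence on $\Gamma$, and $(y_n^*)$ is a basis of $\Gamma$. Its coefficient functionals are $\iota(y_n)$, where $\iota:Y\to\Gamma^*$ is evaluation. Given $y\in Y$, choose $\psi\in Y^*$ with $\|\psi\|=1$ and $\psi(y)=\|y\|$. Then $S_n^*\psi\in\Gamma$ has norm at most $M$ and $(S_n^*\psi)(y)=\psi(S_ny)\to\|y\|$, so $\|\iota y\|\ge\|y\|/M$. Hence $\iota$ is an isomorphism onto its closed range, and the closed span of the $\iota(y_n)$ is $\iota(Y)\cong Y$.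
\end{proof}

\section{From pullbacks to bases}\label{sec:construction}

\subsection{The smallest case: a hyperplane of $\ell_1$}

\begin{example}\label{ex:summing}
Let $(e_m)$ denote the unit vectors, in $c_0$ as well as in $\ell_1=c_0^*$. In $c_0$ put $\sigma_m=e_1+\dots+e_m$. For $x=(x_i)\in c_0$,
\[
\sum_{m\le n}(x_m-x_{m+1})\sigma_m=(x_1-x_{n+1},\dots,x_n-x_{n+1},0,0,\dots)\longrightarrow x .
\]
If $\sum_ma_m\sigma_m=0$, then $\sum_{m\ge i}a_m=0$ for every $i$, so all $a_i=0$. Hence $(\sigma_m)$ is a basis of $c_0$. Its coefficient functionals are $e_m-e_{m+1}\in\ell_1$. Their annihilator in $\ell_\infty$ consists of the constant sequences, so the coefficient space is the hyperplane $Y=\{z\in\ell_1:\sum z_k=0\}$, the kernel of the sum map $Q:\ell_1\to\mathbb F$.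

Now read this backwards, starting from $Y=\ker Q$. Truncating $z\in Y$ to its first $N-1$ entries may lead out of $Y$, but we may put the missing mass into slot $N$: the projections
\[
P_Nz=\Bigl(z_1,\dots,z_{N-1},-\sum_{k<N}z_k,0,0,\dots\Bigr)
\]
are uniformly bounded on $Y$ and lead to the basis $y_m=e_m-e_{m+1}$ of $Y$. Its coefficient functionals $y_m^*:z\mapsto z_1+\dots+z_m$ are the restrictions to $Y$ of $\sigma_m\in c_0\subset\ell_\infty=\ell_1^*$. Restriction to $Y$ annihilates exactly the constant sequences $t\mathbf 1=(t,t,\dots)$, and it is an isomorphism on $c_0$, because for $x\in c_0$ we have $\|x-t\mathbf 1\|\ge\limsup_k|x_k-t|=|t|$ and therefore $\|x\|\le2\|x-t\mathbf 1\|$. As the $\sigma_m$ span a dense subspace of $c_0$, the closed span $[y_m^*]$ is the image of $c_0$ under restriction. So $[y_m^*]\cong c_0$, and Lemma~\ref{lem:transfer}(c) and~(a) return a basis of $c_0$ with coefficient space isomorphic to $Y$.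
\end{example}

We shall replace the target $\mathbb F$ of the sum map by a space $E$. A truncation error then lies in $E$ and has to be stored in a finite-dimensional slot. We therefore let the slots be finite-dimensional subspaces $E_1\subset E_2\subset\cdots$ with dense union in $E$, and keep them uniformly isomorphic to spaces $\ell_1^n$ so that the space replacing $c_0$ is again $c_0$. The constant sequences become the sequences $(e^*|_{E_k})_k$ with $e^*\in E^*$, which are again seen undiminished in every tail. To pass from $c_0$ to $C[0,1]\cong c_0\oplus C(\Delta)$ we add a summand $L_1$ to $\ell_1$.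

\subsection{The construction}
For a finite word $A\in\{0,1\}^k$ we also write $A$ for the cylinder of level $k$ consisting of all $x\in\Delta$ that begin with $A$. Let $G_k\subset L_1$ be the span of the indicators $1_A$ of cylinders of level $k$, and let $\Pi_k$ be the conditional expectation onto $G_k$, which replaces $f$ on each such cylinder by its mean ($k\ge1$). Then $\|\Pi_k\|=1$ on $L_1$, $\Pi_k\Pi_l=\Pi_{\min(k,l)}$, $\int h\,\Pi_kf\,d\mu=\int hf\,d\mu$ for $h\in G_k$, and $\Pi_kf\to f$ in $L_1$. Put $H_1=G_1$ and $H_N=\{g\in G_N:\Pi_{N-1}g=0\}$ for $N\ge2$.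

\begin{definition}
Let $E$ be a separable $\mathcal L_1$-space and $S:L_1\to E$ an operator. A \emph{filtration of $E$ adapted to $S$} is an increasing sequence $E_1\subset E_2\subset\cdots$ of finite-dimensional subspaces with dense union in $E$ such that $S(G_k)\subset E_k$ for all $k$ and, for some $\lambda\ge1$, $d(E_k,\ell_1^{\dim E_k})\le\lambda$ for all $k$.
\end{definition}

\begin{lemma}\label{lem:filtration}
\begin{itemize}
\item[(a)] For every separable $\mathcal L_1$-space $E$ and every operator $S:L_1\to E$ there is a filtration of $E$ adapted to $S$.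
\item[(b)] Let $a\in L_\infty$ with $a>0$ almost everywhere and let $S:L_1\to L_1$ be $Sf=af$. Then $E_k=aG_k$ is a filtration of $L_1$ adapted to $S$, and $E_k$ is isometric to $\ell_1^{2^k}$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $(e_i)$ be dense in $E$ and $E_0=\{0\}$. By the definition of an $\mathcal L_1$-space we can choose inductively $E_k\supset E_{k-1}+S(G_k)+\operatorname{span}(e_1,\dots,e_k)$ with $d(E_k,\ell_1^{\dim E_k})\le\lambda$, where $\lambda$ depends only on $E$.

(b) The space $aG_k=S(G_k)$ is spanned by the $2^k$ disjointly supported nonzero functions $a1_A$, so it is isometric to $\ell_1^{2^k}$; it increases with $k$ because $G_k$ does. If $h\in L_\infty$ annihilates $\bigcup_kaG_k$, then $ha$ annihilates the dense subspace $\bigcup_kG_k$, so $ha=0$ and, since $a>0$, $h=0$. Hence the union is dense.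
\end{proof}

Fix an adapted filtration, with the norms inherited from $E$, and write $s=\|S\|$. Define
\begin{gather*}
D=(\oplus_{k\ge1}E_k)_1,\qquad Q:D\to E,\quad Qz=\sum_kz_k,\\
U=D\oplus_1L_1,\qquad q:U\to E,\quad q(z,f)=Qz-Sf,\\
Y_S=\ker q=\{(z,f)\in U:\ Qz=Sf\}.
\end{gather*}
The map $Q$ has norm at most $1$, and it maps the unit ball of $D$ onto a set containing the unit ball of every $E_k$, hence onto a dense subset of the unit ball of $E$. By the standard argument in the proof of the open mapping theorem, $Q$ maps the open unit ball of $D$ onto that of $E$. In particular $Q$ and $q$ are onto. If $E\ne\{0\}$, then $E_k\ne\{0\}$ for all large $k$, and $D\cong\ell_1$.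

\begin{proposition}\label{prop:basis}
Let $E$ be a separable $\mathcal L_1$-space, $S:L_1\to E$ an operator, and $(E_k)$ an adapted filtration.
\begin{itemize}
\item[(a)] $Y_S$ is isomorphic to the coefficient space of a basis of $C[0,1]$.
\item[(b)] If $E\ne\{0\}$, then $\ker Q$ is isomorphic to the coefficient space of a basis of $c_0$.
\end{itemize}
\end{proposition}

\begin{proof}
We follow Example~\ref{ex:summing}: correct the truncations so that they become projections on the kernel, extract a basis from them, and show that its coefficient functionals span an isomorphic copy of $(\oplus E_k^*)_{c_0}\oplus C(\Delta)$. We write the proof for (a), with $Y=Y_S$. For (b), replace $L_1$, $L_\infty$, $G_k$, $H_k$ and $C(\Delta)$ by $\{0\}$ throughout, so that $U=D$, $Y=\ker Q$, $S=0$ and $s=0$. We put $E_0=\{0\}$.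

\emph{Step 1: projections.} For $(z,f)\in Y$ and $N\ge1$ let
\[
P_N(z,f)=\Bigl(z_1,\dots,z_{N-1},\;S\Pi_Nf-\sum_{k<N}z_k,\;0,0,\dots;\;\Pi_Nf\Bigr).
\]
The $N$-th entry lies in $E_N$, because $S(G_N)\subset E_N$ and $E_k\subset E_N$ for $k<N$. The entries add up to $S\Pi_Nf$, so $P_N(z,f)\in Y$. Clearly $\|P_N\|\le2+s$. The range $P_NY$ consists of all
\begin{equation}\label{eq:range}
\Bigl(z_1,\dots,z_{N-1},\;Sg-\sum_{k<N}z_k,\;0,0,\dots;\;g\Bigr),\qquad z_k\in E_k,\ g\in G_N,
\end{equation}
since each such element belongs to $Y$ and is fixed by $P_N$.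

If $M\le N$, then $P_MP_N=P_M$: the value of $P_M$ depends only on the entries $z_k$ with $k<M$, which $P_N$ does not change, and on $\Pi_Mf$, and $\Pi_M\Pi_N=\Pi_M$. If $M>N$, then $P_MP_N=P_N$: an element $(z',f')$ of the form \eqref{eq:range} lives on the slots $k\le N<M$ and has $\Pi_Mf'=f'$, and the $M$-th entry of $P_M(z',f')$ is $Sf'-\sum_kz'_k=0$. Thus $P_MP_N=P_{\min(M,N)}$. Finally,
\[
\|P_N(z,f)-(z,f)\|\le\Bigl\|S\Pi_Nf-\sum_{k<N}z_k\Bigr\|+\sum_{k\ge N}\|z_k\|+\|f-\Pi_Nf\|\longrightarrow0,
\]
since $S\Pi_Nf\to Sf=\sum_kz_k$.

\emph{Step 2: a basis of $Y$.} With $P_0=0$ let $Z_N=(P_N-P_{N-1})Y$, the set of elements of $P_NY$ annihilated by $P_{N-1}$. For $N\ge2$, an element \eqref{eq:range} is annihilated by $P_{N-1}$ if and only if $z_k=0$ for $k<N-1$ and $\Pi_{N-1}g=0$; the slot $N-1$ of its image is then automatically $0$. So $Z_N$ consists of the elements with entry $u\in E_{N-1}$ in slot $N-1$, entry $Sg-u$ in slot $N$, zeros in the other slots, and last component $g\in H_N$. For $N=1$ the same holds without $u$. The norm of such an element lies between $\|u\|+\|g\|$ and $2\|u\|+(1+s)\|g\|$.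 Hence $Z_N$ is $(2+s)$-isomorphic to $E_{N-1}\oplus_1H_N$.

The space $E_{N-1}$ has a basis with constant at most $\lambda$, transported from $\ell_1^{\dim E_{N-1}}$. The space $H_N$ has a basis with constant $1$ made of disjointly supported functions: $1_{A0}-1_{A1}$, where $A$ runs through the cylinders of level $N-1$, when $N\ge2$, and the indicators of the two cylinders of level $1$ when $N=1$. So the $Z_N$ have bases with constants bounded by $(2+s)\lambda$. Concatenate these bases to a sequence $(y_n)$. Its partial sum projections have the form $P_{N-1}+B(P_N-P_{N-1})$ with $B$ a partial sum projection of the basis of $Z_N$. They are uniformly bounded, and by Step~1 the span of $(y_n)$ is dense. Hence $(y_n)$ is a basis of $Y$. Its coefficient functionals belonging to $Z_1,\dots,Z_N$ span $P_N^*Y^*$, so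
\[
\Gamma:=[y_n^*]=\overline{\textstyle\bigcup_NP_N^*Y^*}.
\]

\emph{Step 3: $\Gamma$ consists of limits of restrictions.} Let $R:U^*=(\oplus E_k^*)_\infty\oplus_\infty L_\infty\to Y^*$ be restriction to $Y$, and let
\[
X=(\oplus E_k^*)_{c_0}\oplus_\infty C(\Delta)\subset U^* .
\]
By \eqref{eq:range}, $P_NY$ is linearly and bijectively parametrized by $(z_1,\dots,z_{N-1},g)\in E_1\times\dots\times E_{N-1}\times G_N$. Therefore $P_N^*Y^*$, the set of all linear functionals on $P_NY$ composed with $P_N$, consists of the functionals
\[
(z,f)\mapsto\sum_{k<N}\varphi_k(z_k)+\int h\,\Pi_Nf\,d\mu=\sum_{k<N}\varphi_k(z_k)+\int hf\,d\mu,\qquad\varphi_k\in E_k^*,\ h\in G_N .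
\]
Since $G_N\subset C(\Delta)$, this means $P_N^*Y^*=R(X_N)$ with $X_N=\{((\varphi_k),h)\in X:\varphi_k=0\text{ for }k\ge N,\ h\in G_N\}$. The union of the $X_N$ is dense in $X$, so $R(X)$ is a dense subspace of $\Gamma$.

\emph{Step 4: $R$ is bounded below on $X$.} Since $q$ is onto, $Y^\perp=q^*(E^*)=\{((e^*|_{E_k})_k,-S^*e^*):e^*\in E^*\}$. Let $x=((\varphi_k),h)\in X$ and $e^*\in E^*$. As $\|\varphi_k\|\to0$ and the increasing union $\bigcup E_k$ is dense in $E$,
\[
\|x-q^*e^*\|\ge\limsup_k\|\varphi_k-e^*|_{E_k}\|=\lim_k\|e^*|_{E_k}\|=\|e^*\|,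
\]
and therefore
\[
\|x\|\le\|x-q^*e^*\|+\max(1,s)\|e^*\|\le(2+s)\|x-q^*e^*\| .
\]
Hence $\|Rx\|=\operatorname{dist}(x,Y^\perp)\ge\|x\|/(2+s)$.

\emph{Conclusion.} By Step~4, $R(X)$ is closed, so $\Gamma=R(X)\cong X$. By Lemma~\ref{lem:transfer}(c) and (a), $X$ has a basis with coefficient space isomorphic to $Y$. It remains to identify $X$. Each $E_k^*$ is $\lambda$-isomorphic to $\ell_\infty^{\dim E_k}$, so $(\oplus E_k^*)_{c_0}$ is isomorphic to $c_0$ if $E\ne\{0\}$, and is $\{0\}$ if $E=\{0\}$. This proves (b). In (a), $X$ is therefore isomorphic to $c_0\oplus C(\Delta)$ or equal to $C(\Delta)$. By (F1), $C(\Delta)\cong C[0,1]$ and $c_0\oplus C(\Delta)\cong C(\omega+1)\oplus C(\Delta)\cong C((\omega+1)\sqcup\Delta)\cong C[0,1]$. Lemma~\ref{lem:transfer}(a) completes the proof.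
\end{proof}

Each property of the filtration has had its task. The inclusions $E_k\subset E_{k+1}$ and $S(G_k)\subset E_k$ leave room for the correction in slot $N$, density makes $Q$ onto and gives Step~4, and the uniform distance to $\ell_1^n$ provides the bases in Step~2 and identifies $X$.

\section{Continuum many coefficient spaces}\label{sec:count}

\subsection{The spaces $Y_J$}
What does $Y_S$ look like for a multiplication operator $Sf=af$ on $L_1$? If $a$ is bounded below by a positive constant, then $f=a^{-1}Qz$ for $(z,f)\in Y_S$, so $Y_S\cong D\cong\ell_1$ whatever $a$ is. For $a=0$ (with any adapted filtration) $Y_S=\ker Q\oplus_1L_1$ contains $L_1$. To obtain many different spaces we therefore let $a$ be positive but with values accumulating at $0$, and hope that $Y_S$ remembers which small values occur. It can remember them at best up to a bounded factor: replacing $a$ by $ba$ with $b,b^{-1}\in L_\infty$, $b>0$, and leaving $Q$ unchanged, gives an isomorphic kernel through $(z,f)\mapsto(z,b^{-1}f)$. So we choose values whose successive ratios are unbounded.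

Let $t_j=2^{-j^2}$ and fix a measurable partition $(\Delta_n)_{n\ge1}$ of $\Delta$ into sets of positive measure. For an infinite set $J=\{j_1<j_2<\cdots\}\subset\mathbb N=\{1,2,\dots\}$ put
\[
a_J=\sum_nt_{j_n}1_{\Delta_n}\in L_\infty,\qquad S_J:L_1\to L_1,\quad S_Jf=a_Jf .
\]
Apply Section~\ref{sec:construction} with $E=L_1$, $S=S_J$ and the filtration $E_k=a_JG_k$ of Lemma~\ref{lem:filtration}(b). Write $D_J$, $Q_J$, $W_J=D_J\oplus_1L_1$, $q_J(z,f)=Q_Jz-a_Jf$ and $Y_J=\ker q_J$ for the resulting objects. By Proposition~\ref{prop:basis}(a), $Y_J$ is isomorphic to a coefficient space of $C[0,1]$. Three properties will be used.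
\begin{itemize}
\item $D_J$ is isometric to $\ell_1$, so it has the Schur property. Also $W_J$ is isometric to $L_1(\nu)$ for a $\sigma$-finite $\nu$, so it is complemented in its bidual.
\item $q_J:W_J\to L_1$ is onto, so $W_J/Y_J\cong L_1$ and $(W_J/Y_J)^*\cong L_\infty$ is injective.
\item Since $a_J\le\frac12$, $\|q_J\|\le1$, and $q_J$ maps the open unit ball onto the open unit ball because $Q_J$ does. Hence $\operatorname{dist}(w,Y_J)=\|q_Jw\|$ for $w\in W_J$.
\end{itemize}
By the last property, a function $r$ supported in $\Delta_n$ gives a point $(0,r)\in W_J$ at distance exactly $t_{j_n}\|r\|$ from $Y_J$. So the numbers $t_j$, $j\in J$, are stored in the position of $Y_J$ in $W_J$. The next lemma shows that the isomorphism type of $Y_J$ controls this position: isomorphisms between such subspaces extend to the ambient spaces.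

\begin{lemma}\label{lem:ext}
Let $V\subset W$ be a closed subspace with $(W/V)^*$ injective, and let $Z$ be complemented in $Z^{**}$. Then every operator $T:V\to Z$ extends to an operator $W\to Z$.
\end{lemma}

\begin{proof}
Since $V^\perp\cong(W/V)^*$ is injective, there is a projection $\Theta$ of $W^*$ onto $V^\perp$. Then $\sigma:V^*=W^*/V^\perp\to W^*$, $\sigma(w^*+V^\perp)=w^*-\Theta w^*$, is well defined and is a right inverse of the restriction map $W^*\to V^*$. Its adjoint $\sigma^*:W^{**}\to V^{**}$ satisfies $(\sigma^*v)(\eta)=(\sigma\eta)(v)=\eta(v)$ for $v\in V$, $\eta\in V^*$; that is, $\sigma^*$ is the identity on $V$. If $\rho:Z^{**}\to Z$ is a projection, then $\rho T^{**}\sigma^*|_W$ extends $T$.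
\end{proof}

\subsection{A model case: $Y_J$ is neither $\ell_1$ nor $L_1$}
The following statement is not needed later, but it shows the use of weakly null sequences in its simplest form. For fixed $n$ let
\begin{equation}\label{eq:rk}
r_k=\mu(\Delta_n)^{-1}1_{\Delta_n}\varepsilon_k,\qquad\varepsilon_k(x)=(-1)^{x_k}.
\end{equation}
Then $\|r_k\|=1$, and $(r_k)$ is weakly null in $L_1$, because $(\varepsilon_k)$ is orthonormal in $L_2(\mu)$ and $h1_{\Delta_n}\in L_2(\mu)$ for $h\in L_\infty$.

\begin{proposition}
$Y_J$ is isomorphic to neither $\ell_1$ nor $L_1$.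
\end{proposition}

\begin{proof}
\emph{$Y_J\not\cong L_1$.} We show that $Y_J$ has the Schur property, which $L_1$ lacks by \eqref{eq:rk}. Let $((z_k,f_k))$ be weakly null in $Y_J$. Then $\|z_k\|\to0$ by the Schur property of $D_J$, so $\|a_Jf_k\|=\|Q_Jz_k\|\to0$. Being weakly null in $L_1(\mu)$, $(f_k)$ is uniformly integrable. Given $\epsilon>0$, choose $\delta>0$ so small that $\int_{\{a_J<\delta\}}|f_k|\,d\mu<\epsilon$ for all $k$; this is possible because $\mu(\{a_J<\delta\})\to0$ as $\delta\to0$. Then $\|f_k\|\le\epsilon+\delta^{-1}\|a_Jf_k\|$, so $\limsup\|f_k\|\le\epsilon$.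

\emph{$Y_J\not\cong\ell_1$.} Let $T:Y_J\to\ell_1$ be an isomorphism. By Lemma~\ref{lem:ext} it extends to $A:W_J\to\ell_1$. With $B=T^{-1}:\ell_1\to Y_J\subset W_J$, the operator $I-BA$ vanishes on $Y_J$, so $I-BA=Cq_J$ for some operator $C:L_1\to W_J$. Choose $n$ with $\alpha:=t_{j_n}<\|C\|^{-1}$ (any $n$ if $C=0$) and put $g_k=(0,r_k)$ with $r_k$ as in \eqref{eq:rk}. Then $(Ag_k)$ is weakly null in $\ell_1$, so $\|BAg_k\|\to0$, while $q_Jg_k=-\alpha r_k$. Hence $1=\|g_k\|\le\|BAg_k\|+\alpha\|C\|$, and the right side tends to $\alpha\|C\|<1$, a contradiction.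
\end{proof}

The first half of this proof explains why we leave $Y_J$: inside $Y_J$ every weakly null sequence is norm null. Nontrivial ones live in $W_J$, arbitrarily close to $Y_J$.

\subsection{Comparing $Y_J$ with $Y_I$}
Now let $\ell_1$ be replaced by $Y_I$, and let $A:W_J\to W_I$ and $B:W_I\to W_J$ extend an isomorphism $Y_J\to Y_I$ and its inverse. Take $g_k=(0,r_k)$ as above, at distance $\alpha=t_{j_n}$ from $Y_J$. The images $Ag_k$ need no longer tend to $0$. Up to a norm null part they have the form $(0,h_k)$, and since the distance of $Ag_k$ from $Y_I$ is at most a constant times $\alpha$, so is $\|a_Ih_k\|$, asymptotically. Suppose that $a_I$ has no values comparable to $\alpha$. Where $a_I\gg\alpha$, $h_k$ must be small. Where $a_I\ll\alpha$, the corresponding part of $(0,h_k)$ is much closer to $Y_I$ than $\alpha$; its image under $B$ is then much closer to $Y_J$ than $\alpha$, so it has small norm on $\Delta_n$, where $a_J=\alpha$. Altogether $BAg_k$ is small on $\Delta_n$. But for small $\alpha$ it almost equals $g_k$, which is a contradiction. Here are the details.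

\begin{proposition}\label{prop:distinct}
Let $I,J\subset\mathbb N$ be infinite. If $Y_J\cong Y_I$, then $I\,\triangle\,J$ is finite.
\end{proposition}

\begin{proof}
Let $T:Y_J\to Y_I$ be an isomorphism. By Lemma~\ref{lem:ext} there are operators $A:W_J\to W_I$ extending $T$ and $B:W_I\to W_J$ extending $T^{-1}$. The operators $q_IA$ and $I-BA$ vanish on $Y_J=\ker q_J$, and $q_JB$ vanishes on $Y_I=\ker q_I$. (In $I-BA$ the letter $I$ is the identity of $W_J$.) Since $q_J$ and $q_I$ are onto $L_1$, there are operators $\bar A,\bar B:L_1\to L_1$ and $C:L_1\to W_J$ with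
\[
q_IA=\bar Aq_J,\qquad q_JB=\bar Bq_I,\qquad I-BA=Cq_J .
\]
Let $M\ge1$ bound the norms of $A,B,\bar A,\bar B,C$, and let $c=8M^2$.

\emph{Assertion: for every $n$ such that $\alpha:=t_{j_n}\le1/(4M)$, some $i\in I$ satisfies $\alpha/c\le t_i\le c\alpha$.} Suppose not, for some $n$. Take $(r_k)$ as in \eqref{eq:rk} for this $n$ and $g_k=(0,r_k)\in W_J$, so that $q_Jg_k=-\alpha r_k$. Write $Ag_k=(u_k,h_k)$. This sequence is weakly null in $W_I=D_I\oplus_1L_1$, so $\|u_k\|\to0$ by the Schur property of $D_I$; moreover $\|h_k\|\le M$. From
\[
Q_Iu_k-a_Ih_k=q_IAg_k=\bar Aq_Jg_k=-\alpha\bar Ar_k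
\]
we obtain $\limsup_k\|a_Ih_k\|\le M\alpha$. By assumption $a_I$ takes no value in $[\alpha/c,c\alpha]$. Hence $h_k=h_k'+h_k''$ with
\[
h_k'=h_k1_{\{a_I>c\alpha\}},\qquad h_k''=h_k1_{\{a_I<\alpha/c\}} .
\]
Accordingly $BAg_k=B(u_k,0)+B(0,h_k')+B(0,h_k'')$. Let $\pi:W_J\to L_1$, $\pi(z,f)=f1_{\Delta_n}$, so that $\|\pi\|\le1$. We estimate the three terms after applying $\pi$.
\begin{itemize}
\item $\|\pi B(u_k,0)\|\le M\|u_k\|\to0$.
\item Since $c\alpha\|h_k'\|\le\|a_Ih_k\|$, we have $\limsup\|h_k'\|\le M/c$ and $\limsup\|\pi B(0,h_k')\|\le M^2/c$.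
\item Since multiplication by an indicator is an operator, $(0,h_k'')$ is weakly null. Write $B(0,h_k'')=(v_k,p_k)$; then $\|v_k\|\to0$ by the Schur property of $D_J$. Furthermore
\[
Q_Jv_k-a_Jp_k=q_JB(0,h_k'')=\bar Bq_I(0,h_k'')=-\bar B(a_Ih_k''),\qquad\|\bar B(a_Ih_k'')\|\le M\cdot\frac\alpha c\cdot M .
\]
So $\limsup\|a_Jp_k\|\le M^2\alpha/c$. As $a_J=\alpha$ on $\Delta_n$, it follows that $\limsup\|\pi B(0,h_k'')\|=\limsup\|p_k1_{\Delta_n}\|\le M^2/c$.
\end{itemize}
Therefore $\limsup\|\pi BAg_k\|\le2M^2/c=\frac14$. On the other hand $\|g_k-BAg_k\|=\|Cq_Jg_k\|=\alpha\|Cr_k\|\le M\alpha\le\frac14$. Since $\pi g_k=r_k$,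
\[
1=\|r_k\|\le\|\pi(g_k-BAg_k)\|+\|\pi BAg_k\|\le\tfrac14+\|\pi BAg_k\|,
\]
and passing to the $\limsup$ gives $1\le\frac12$, a contradiction. The assertion is proved.

All sufficiently large $j\in J$ satisfy $t_j\le1/(4M)$, so for each of them there is $i\in I$ with $|i^2-j^2|\le\log_2c$. If $i\ne j$, then $|i^2-j^2|\ge i+j>j$, which is impossible once $j\ge\log_2c$. Hence all sufficiently large $j\in J$ belong to $I$. Exchanging the roles of $I$ and $J$ completes the proof.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:count}]
\emph{Upper bound.} A basis is a sequence in $C[0,1]$, a set of cardinality $2^{\aleph_0}$, and there are $(2^{\aleph_0})^{\aleph_0}=2^{\aleph_0}$ such sequences.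

\emph{Lower bound.} Call infinite subsets $I,J$ of $\mathbb N$ equivalent if $I\,\triangle\,J$ is finite. Each equivalence class is countable, so there are $2^{\aleph_0}$ classes. Choose one $J$ from each class. By Proposition~\ref{prop:distinct} the spaces $Y_J$ are pairwise non-isomorphic, and by Proposition~\ref{prop:basis}(a) each of them is isomorphic to a coefficient space of $C[0,1]$.
\end{proof}

\section{The coefficient spaces of $C[0,1]$}\label{sec:class}

Proposition~\ref{prop:basis} produces coefficient spaces that are kernels of maps onto $\mathcal L_1$-spaces. For the converse we must see why $\mathcal L_1$-quotients are forced. By (F4) this is a matter of showing that annihilators are injective. We also need to absorb the auxiliary summand $\ell_1$, and this is the content of part (a) of the first lemma.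

\begin{lemma}\label{lem:L1}
\begin{itemize}
\item[(a)] Every infinite-dimensional $\mathcal L_1$-space $V$ satisfies $V\cong V\oplus\ell_1$.
\item[(b)] Let $W$ be an $L_1(\nu)$-space with $W^*$ injective (for instance with $\nu$ $\sigma$-finite), and let $V\subset W$ be a closed subspace such that $W/V$ is an $\mathcal L_1$-space. Then $V$ is an $\mathcal L_1$-space.
\end{itemize}
\end{lemma}

\begin{proof}
(a) By (F4) $V^*$ is injective, hence isomorphic to an infinite-dimensional complemented subspace of some $\ell_\infty(\Lambda)=C(\beta\Lambda)$. By (F5) it contains $c_0$, so (F6) gives $V\cong\ell_1\oplus V'$. Then $V\cong\ell_1\oplus\ell_1\oplus V'\cong\ell_1\oplus V$.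

(b) By (F4) $V^\perp\cong(W/V)^*$ is injective, hence complemented in $W^*$. So $V^*\cong W^*/V^\perp$ is isomorphic to a complemented subspace of the injective space $W^*$ and is itself injective. Apply (F4) again.
\end{proof}

\begin{lemma}\label{lem:quotient}
Let $K$ be a compact metric space, $(x_n)$ a basis of $X=C(K)$, and $Y=[f_n]\subset X^*=M(K)$ its coefficient space. Then $X^*/Y$ is an $\mathcal L_1$-space.
\end{lemma}

\begin{proof}
The partial sum projections $P_n$ of $(x_n)$ satisfy $P_n^*x^*\in Y$ for $x^*\in X^*$ and $P_n^*y\to y$ for $y\in Y$. We use them to extend functionals from $Y$ to $X^*$ linearly. Let $\mathcal U$ be a free ultrafilter on $\mathbb N$ and define $L:Y^*\to X^{**}$ by $(L\eta)(x^*)=\lim_{\mathcal U}\eta(P_n^*x^*)$; it is bounded because $\sup\|P_n^*\|<\infty$. If $\tau:X^{**}\to Y^*$ is the restriction map, then $\tau L=I$. Hence $L\tau$ is a projection with kernel $\ker\tau=Y^\perp\cong(X^*/Y)^*$, and $Y^\perp$ is complemented in $X^{**}=M(K)^*$. A maximal family of mutually singular probability measures $\nu_i$ on $K$ represents $M(K)$ as the $\ell_1$-sum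 of the spaces $L_1(\nu_i)$. So $M(K)^*$ is the $\ell_\infty$-sum of the spaces $L_\infty(\nu_i)$, which is injective by (F2). Thus $(X^*/Y)^*$ is injective, and (F4) applies.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C01}]
\emph{Necessity.} Let $Y=[f_n]\subset M[0,1]$ be a coefficient space of $C[0,1]$; clearly $\dim Y=\infty$. The probability measure $\nu=\sum_n2^{-n}|f_n|/\|f_n\|$ satisfies $Y\subset L_1(\nu)\subset M[0,1]$. By Lebesgue decomposition there is a projection of $M[0,1]$ onto $L_1(\nu)$. It fixes $Y$ pointwise and so induces a projection of $M[0,1]/Y$ onto $E_0=L_1(\nu)/Y$. Hence $E_0^*$ is isomorphic to a complemented subspace of $(M[0,1]/Y)^*$, which is injective by Lemma~\ref{lem:quotient} and (F4). So $E_0^*$ is injective, and $E_0$ is an $\mathcal L_1$-space by (F4).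

It remains to pass from $L_1(\nu)$ to $L_1$. The space $Y$ is isomorphic to the kernel of the surjection
\[
L_1(\nu)\oplus L_1\to E_0\oplus L_1,\qquad(f,g)\mapsto(f+Y,g),
\]
and $E_0\oplus L_1$ is an $\mathcal L_1$-space, since its dual is injective. Splitting $\nu$ into its atomic and nonatomic parts we see that $L_1(\nu)$ is isometric to the $\ell_1$-sum of two spaces, the first being $\ell_1$ or $\ell_1^n$ for some $n\ge0$, the second being $\{0\}$ or $L_1$. Now $L_1\cong L_1\oplus L_1$. Also $L_1\cong L_1\oplus\ell_1$ by Lemma~\ref{lem:L1}(a), whence $L_1\cong L_1\oplus\ell_1\oplus\ell_1^n\cong L_1\oplus\ell_1^n$. Thus $L_1(\nu)\oplus L_1\cong L_1$ in all cases. Under this isomorphism $Y$ corresponds to a closed subspace $V\cong Y$ of $L_1$ with $L_1/V\cong E_0\oplus L_1$.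

\emph{Sufficiency.} Let $V\subset L_1$ be closed and infinite-dimensional with $E=L_1/V$ an $\mathcal L_1$-space, and let $S:L_1\to E$ be the quotient map. Choose an adapted filtration by Lemma~\ref{lem:filtration}(a). By Proposition~\ref{prop:basis}(a), $Y_S$ is isomorphic to a coefficient space of $C[0,1]$, and it suffices to show $Y_S\cong V$. If $E=\{0\}$, then $D=\{0\}$ and $Y_S=L_1=V$. If $E\ne\{0\}$, then $D\cong\ell_1$ has the lifting property, and there is $R:D\to L_1$ with $SR=Q$. The condition $Qz=Sf$ means $S(f-Rz)=0$. Hence the automorphism $(z,f)\mapsto(z,f-Rz)$ of $U$ maps $Y_S$ onto $\{(z,g):Sg=0\}=D\oplus V$. By Lemma~\ref{lem:L1}(b), applied to $W=L_1$, the space $V$ is an $\mathcal L_1$-space, so $Y_S\cong\ell_1\oplus V\cong V$ by Lemma~\ref{lem:L1}(a).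
\end{proof}

\begin{remark}
Both candidates from the introduction occur: take $V=L_1$, or take $V\cong\ell_1$ to be the closed span of the functions $1_{\Delta_n}$, which is complemented by averaging over the sets $\Delta_n$. In the second case $L_1/V$ is isomorphic to a complemented subspace of $L_1$, so its dual is injective and it is an $\mathcal L_1$-space.
\end{remark}

\section{Countable compact spaces}\label{sec:countable}

For countable $K$ the dual $C(K)^*=\ell_1(K)$ is isomorphic to $\ell_1$, and the lifting property makes the infinite-dimensional kernel of a surjection depend only on the target. Conversely, the kernel determines the target, by Lemma~\ref{lem:ext}. Both arguments compare two exact sequences through a common third space.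

\begin{proof}[Proof of Theorem~\ref{thm:countable}]
\emph{$\mathcal N(E)$ is well defined.} Let $Q:D\to E$ be as in Section~\ref{sec:construction}, for a filtration adapted to $S=0$. Then $D\cong\ell_1$. For $0\ne x\in E_m$, $\ker Q$ contains every element with $x$ in one slot $k\ge m$, $-x$ in another slot $l\ge m$, and $0$ elsewhere. So $\ker Q$ is infinite-dimensional.

Now let $Q,Q':\ell_1\to E$ be surjections with infinite-dimensional kernels $V,V'$. Lift $Q'=QR$ with $R:\ell_1\to\ell_1$. Then $(x,y)\mapsto(x-Ry,y)$ maps the pullback $\{(x,y):Qx=Q'y\}$ isomorphically onto $V\oplus\ell_1$. By symmetry the pullback is also isomorphic to $V'\oplus\ell_1$. By Lemma~\ref{lem:L1}(b), $V$ and $V'$ are $\mathcal L_1$-spaces, so Lemma~\ref{lem:L1}(a) gives $V\cong V\oplus\ell_1\cong V'\oplus\ell_1\cong V'$.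

\emph{Every $\mathcal N(E)$ occurs.} By Proposition~\ref{prop:basis}(b), $c_0$ has a basis with coefficient space isomorphic to $\mathcal N(E)$. The space $K$ contains a nontrivial convergent sequence, so there is a sequence of disjointly supported functions of norm one in $C(K)$, and $C(K)$ contains $c_0$. By (F7), $C(K)\cong c_0\oplus Z\cong c_0\oplus c_0\oplus Z\cong c_0\oplus C(K)$ for some $Z$. Since $C(K)^*\cong\ell_1$ has a basis, (F8) gives a basis of $C(K)$ with coefficient space $C(K)^*\cong\ell_1$. By Lemma~\ref{lem:transfer}(a),(b), $C(K)$ has a basis with coefficient space isomorphic to $\mathcal N(E)\oplus\ell_1$, and $\mathcal N(E)\oplus\ell_1\cong\mathcal N(E)$ by Lemma~\ref{lem:L1}.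

\emph{Nothing else occurs.} Let $Y\subset C(K)^*\cong\ell_1$ be a coefficient space, so $\dim Y=\infty$. By Lemma~\ref{lem:quotient}, $E=\ell_1/Y$ is a separable $\mathcal L_1$-space. If $\dim E=\infty$, then $Y\cong\mathcal N(E)$ by definition. If $\dim E<\infty$, then $Y$ is complemented in $\ell_1$, so $Y\cong\ell_1$ by (F5). But $\ell_1\cong\mathcal N(\ell_1)$: a surjection $\ell_1\to\ell_1$ has a right inverse by the lifting property, so its kernel is complemented and, if infinite-dimensional, isomorphic to $\ell_1$ by (F5).

\emph{$\mathcal N(E)\cong\mathcal N(E')$ implies $E\cong E'$.} Let $N$ be the common space, with isomorphic embeddings $i,j:N\to\ell_1$ such that $\ell_1/iN\cong E$ and $\ell_1/jN\cong E'$. By (F4) $E^*$ is injective, so by Lemma~\ref{lem:ext} the operator $ji^{-1}:iN\to\ell_1$ extends to $A:\ell_1\to\ell_1$, and $Ai=j$. Consider the closed subspace $N_0=\{(ix,-jx):x\in N\}$ of $\ell_1\oplus\ell_1$. The automorphism $(x,y)\mapsto(x,y+Ax)$ maps $N_0$ onto $iN\oplus\{0\}$, so $(\ell_1\oplus\ell_1)/N_0\cong E\oplus\ell_1$. By symmetry, using that $(E')^*$ is injective,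 the same quotient is isomorphic to $\ell_1\oplus E'$. By Lemma~\ref{lem:L1}(a), $E\cong E\oplus\ell_1\cong E'\oplus\ell_1\cong E'$. Conversely, if $E\cong E'$, compose a surjection onto $E$ with an isomorphism $E\to E'$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:allK}]
The upper bound is obtained as in the proof of Theorem~\ref{thm:count}, since $C(K)$ has cardinality $2^{\aleph_0}$. If $K$ is uncountable, use (F1), Lemma~\ref{lem:transfer}(a) and Theorem~\ref{thm:count}. Let $K$ be countably infinite. Consider the $2^{\aleph_0}$ pairwise non-isomorphic spaces $Y_J$ from the proof of Theorem~\ref{thm:count}. They are separable. They are infinite-dimensional because $Y_J\supset\ker Q_J\oplus\{0\}$, and $\ker Q_J$ is infinite-dimensional as in the proof of Theorem~\ref{thm:countable}. They are $\mathcal L_1$-spaces by Lemma~\ref{lem:L1}(b), applied to $Y_J\subset W_J$ with $W_J/Y_J\cong L_1$. By Theorem~\ref{thm:countable} the spaces $\mathcal N(Y_J)$ are, up to isomorphism, coefficient spaces of $C(K)$, and they are pairwise non-isomorphic.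
\end{proof}

\begin{thebibliography}{9}

\bibitem{BP} Bessaga and Pe\l czy\'nski, 1958.

\bibitem{JRZ} Johnson, Rosenthal and Zippin, Israel J. Math. 9 (1971).

\bibitem{LR} Lindenstrauss and Rosenthal, \emph{The $\mathcal L_p$ spaces}, Israel J. Math. 7 (1969).

\bibitem{PelProj} Pe\l czy\'nski, \emph{Projections in certain Banach spaces}, Studia Math. 19 (1960).

\bibitem{PelUniv} Pe\l czy\'nski, paper on universal bases, Studia Math. 32 (1969).

\bibitem{Curious} \emph{Some curious bases for $c_0$ and $C[0,1]$}, \texttt{http://matwbn.icm.edu.pl/ksiazki/sm/sm34/sm34119.pdf}.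

\end{thebibliography}

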